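\title{A connected Polish group without arcs}

\begin{abstract}
We show that a non-trivial connected Polish group need not contain a homeomorphic copy of $[0,1]$. For every non-trivial countable abelian group $A$ we construct a connected Polish abelian group $G_A$ that contains $A$ as a closed discrete subgroup and in which every path is constant. If $A$ is a torsion group, every compact subset of $G_A$ is zero-dimensional, and for $A=\mathbb Z/2$ the group $G_A$ has exponent $2$. The group is a quotient $K/D$, where $K$ is a totally disconnected Polish group of functions on a weighted tree and $D$ is a closed subgroup on which the metric is an ultrametric.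
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{Polish group} is a topological group whose underlying space is separable and completely metrizable; it is \emph{non-trivial} if it has more than one element. An \emph{arc} is a space homeomorphic to $[0,1]$, and a \emph{path} is a continuous map defined on $[0,1]$. A space is \emph{zero-dimensional} if it has a base of clopen (closed and open) sets. A connected metric space with more than one point is not zero-dimensional, so a non-trivial connected Polish group has dimension at least one, and one may ask whether this dimension is witnessed by the simplest one-dimensional space. The following question is posed as open in \cite{conf}.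

\begin{quote}
\emph{Does every non-trivial connected Polish group contain an arc?}
\end{quote}

The first examples suggest a positive answer. A non-trivial connected Lie group is locally Euclidean of positive dimension, and a non-zero Banach space contains segments. One might hope to destroy arcs by torsion, since a continuous homomorphism $\varphi$ from $\mathbb R$ to a group of exponent $2$ is trivial: $\varphi(t)=2\varphi(t/2)=0$. But consider the measurable subsets of $[0,1]$ modulo null sets, with symmetric difference as addition and the measure of $B\mathbin{\triangle}B'$ as distance. This Polish group has exponent $2$, the path $t\mapsto B\cap[0,t]$ joins $\emptyset$ to $B$, and $t\mapsto[0,t]$ is an isometric copy of $[0,1]$.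

There is also a reason for doubt. In a connected metric space any two points are joined, for every $\varepsilon>0$, by a finite chain with steps shorter than $\varepsilon$. To refine such chains into a path one needs close points to be joined by fine chains of \emph{small diameter}, and connectedness alone does not promise this. The answer to the question is in fact negative.

\begin{theorem}\label{thm:main}
For every non-trivial countable abelian group $A$ there is an abelian topological group $G_A$ with the following properties.
\begin{enumerate}
\item[(a)] $G_A$ is a non-trivial connected Polish group.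
\item[(b)] Every continuous map $[0,1]\to G_A$ is constant.
\item[(c)] $A$ embeds in $G_A$ as a closed discrete subgroup.
\item[(d)] If $A$ is a torsion group, then every compact subset of $G_A$ is zero-dimensional; hence $G_A$ contains no compact connected set with more than one point.
\end{enumerate}
The group $G_{\mathbb Z/2}$ has exponent $2$.
\end{theorem}

No topology on $A$ is used. Parts (a) and (b) answer the question for any choice of $A$, and (d) gives more when $A$ is torsion.

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] There is a non-trivial connected Polish abelian group of exponent $2$ all of whose compact subsets are zero-dimensional. It contains no arc.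
\item[(ii)] Every countable torsion abelian group is isomorphic to a closed discrete subgroup of a connected Polish abelian group all of whose compact subsets are zero-dimensional.
\item[(iii)] If $(A_i)_{i\in I}$ is a non-empty countable family of non-trivial countable torsion abelian groups, then $\prod_{i\in I}G_{A_i}$ is a non-trivial connected Polish group all of whose compact subsets are zero-dimensional.
\end{enumerate}
\end{corollary}

The group $G_A$ is a quotient $K/D$. The group $K$ is of Erd\H{o}s type: its points are separated by clopen sets, but its clopen sets cannot be small. The identifications made by $D$ turn this into connectedness of the quotient, while the ultrametric inequality on $D$ keeps arcs from appearing. Section~\ref{sec:model} shows both mechanisms on a small example, where they are still in conflict; the tree of Section~\ref{sec:K} is designed to reconcile them.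

\section{Normed groups, quotients and clopen sets}\label{sec:prelim}

A \emph{norm} on an abelian group $H$ is a function $\|\cdot\|\colon H\to[0,\infty)$ such that $\|x\|=0$ only for $x=0$, $\|-x\|=\|x\|$ and $\|x+y\|\le\|x\|+\|y\|$. Then $\|x-y\|$ is a translation invariant metric that makes $H$ a topological group, and the norm is \emph{complete} if this metric is. The norm is \emph{ultrametric} on a subgroup $D$ if $\|d+d'\|\le\max(\|d\|,\|d'\|)$ for $d,d'\in D$; in that case the balls of $D$ around $0$ are subgroups.

\begin{lemma}\label{lem:quot}
Let $H$ be an abelian group with a complete norm, $D$ a closed subgroup and $q\colon H\to H/D$ the quotient map. Then $|q(x)|=\inf_{d\in D}\|x-d\|$ is a complete norm on $H/D$ that induces the quotient topology, and the following lifting property holds: if $x\in H$, $\xi\in H/D$ and $|\xi-q(x)|<\varepsilon$, then there is $y\in q^{-1}(\xi)$ with $\|y-x\|<\varepsilon$. If $H$ is separable, then $H/D$ is a Polish group.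
\end{lemma}

\begin{proof}
The number $|q(x)|$ is the distance from $x$ to $D$. It vanishes only for $x\in D$ because $D$ is closed, and symmetry and the triangle inequality hold because $D$ is closed under negatives and sums. For the lifting property write $\xi=q(z)$, pick $d\in D$ with $\|z-x-d\|<\varepsilon$ and put $y=z-d$. Together with $|q(x)|\le\|x\|$ this shows that $q$ maps each open ball onto the open ball of the same radius. So $q$ is continuous and open for the metric topology on $H/D$, which is therefore the quotient topology, and $q$ maps a countable dense set to a countable dense set. A Cauchy sequence in $H/D$ has a subsequence with $|\xi_{k+1}-\xi_k|<2^{-k}$; lifting successively gives $x_k\in q^{-1}(\xi_k)$ with $\|x_{k+1}-x_k\|<2^{-k}$, so $(x_k)$ converges, and hence so does $(\xi_k)$.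
\end{proof}

\begin{lemma}\label{lem:cover}
Let $\pi\colon H\to H'$ be a continuous open surjective homomorphism of abelian topological groups with discrete kernel $\Gamma$. Then for every path $\gamma$ in $H'$ there is a path $\tilde\gamma$ in $H$ with $\pi\circ\tilde\gamma=\gamma$.
\end{lemma}

\begin{proof}
Choose an open $W\ni0$ in $H$ with $(W-W)\cap\Gamma=\{0\}$. For $x\in H$ the preimage of the open set $\pi(x+W)$ is the union of the open sets $x+g+W$, $g\in\Gamma$. By the choice of $W$ these sets are pairwise disjoint and $\pi$ is injective on each of them, so each is mapped homeomorphically onto $\pi(x+W)$. Thus $\pi$ is a covering map, and covering maps lift paths.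
\end{proof}

A space is \emph{totally separated} if for any two distinct points some clopen set contains one and not the other. Subspaces of such a space are totally separated, and its connected subsets have at most one point. The property is weaker than zero-dimensionality, as the next section shows, but not for compact spaces.

\begin{lemma}\label{lem:compact0}
A compact totally separated space $M$ is zero-dimensional.
\end{lemma}

\begin{proof}
Let $x\in O$ with $O$ open. Each $y\in M\setminus O$ lies in a clopen set that omits $x$. Finitely many of these cover the compact set $M\setminus O$, and the complement of their union is a clopen set containing $x$ and contained in $O$.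
\end{proof}

\section{A model: the line as a quotient of a totally separated group}\label{sec:model}

Let $E$ be the group of real sequences $x=(x_k)_{k\ge0}$ with $x_k\in2^{-k}\mathbb Z$ and $\|x\|=\sum_k|x_k|<\infty$. It is a closed subgroup of $\ell^1$, hence Polish. If $\|x-y\|<2^{-k}$ then $x_k=y_k$, so the coordinates are locally constant and $E$ is totally separated. Let $u_k\in E$ have $k$-th coordinate $2^{-k}$ and all other coordinates $0$.

\emph{Clopen sets cannot stop climbing.} Every clopen set $U\ni0$ in $E$ is unbounded. Suppose that $U$ is bounded, and put $x^{0}=0$. Given $x^{k}\in U$ with non-negative coordinates, the points $x^{k}+mu_k$ leave $U$ for large $m$. Take the least $m\ge1$ with $x^k+mu_k\notin U$ and put $x^{k+1}=x^{k}+(m-1)u_k$, so that $x^{k+1}\in U$ and $x^{k+1}+u_k\notin U$. For $l\ge k$ we have $\|x^{l}-x^{k}\|=\|x^{l}\|-\|x^{k}\|$, and the norms $\|x^k\|$ are non-decreasing and bounded, so $(x^{k})$ converges to some $x\in E$. Since $u_k\to0$, the point $x$ is a limit of points of $U$ and of points outside $U$, which is impossible for a clopen set. In particular $E$ is not zero-dimensional. The argument suggests a way to produce a connected space: if every non-empty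 clopen set must climb to a certain level, and that level is collapsed to a point, then any two non-empty clopen sets of the quotient meet.

\emph{Careless gluing creates arcs.} The homomorphism $\Sigma\colon E\to\mathbb R$, $\Sigma x=\sum_kx_k$, satisfies $|\Sigma x|\le\|x\|$, and the binary expansion of $|r|$ gives for every real $r$ an $x\in E$ with $\Sigma x=r$ and $\|x\|=|r|$. So $\Sigma$ maps the open ball of radius $\varepsilon$ around $0$ onto $(-\varepsilon,\varepsilon)$, and $E/\ker\Sigma\cong\mathbb R$. This quotient is connected, but it is full of arcs, none of which lifts to $E$. The kernel contains $d_k=u_k-2u_{k+1}$, of norm $2^{1-k}$, while $\|2^kd_k\|=2$: small elements of the kernel add up to large ones, and every open subgroup of $\ker\Sigma$ contains an element of norm $2$. We shall see in Section~\ref{sec:paths} that paths do lift when the kernel has arbitrarily small open subgroups, which is the case when the norm is ultrametric on it.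

So we need a pair $D\le K$ with an ultrametric norm on $D$. The norm cannot be ultrametric on all of $K$, for then the images of the balls around $0$ would be arbitrarily small open, hence clopen, subgroups of $K/D$. In $E$ the two demands collide: a subgroup that identifies all non-negative points of norm $1$ contains $d_k=(x+u_k)-(x+2u_{k+1})$, where $x=(2^k-1)u_k$. The remedy is to give every step of every climb its own coordinate, which records the whole history of the climb. The coordinates then form a tree, and the norm adds weights along each branch but takes the supremum over the branches.

\section{The tree and the group $K$}\label{sec:K}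

Let $T$ be the set of finite sequences of positive rationals with sum at most $1$, including the empty sequence $\emptyset$. We call its elements \emph{nodes} and write $r\le s$ if $s$ extends $r$. Put $T^*=T\setminus\{\emptyset\}$. A node $s=(q_1,\dots,q_k)\in T^*$ has \emph{weight}, \emph{parent} and \emph{height}
\[
w(s)=q_k,\qquad s^-=(q_1,\dots,q_{k-1}),\qquad h(s)=q_1+\dots+q_k,
\]
and $h(\emptyset)=0$. The \emph{children} of $s$ are the nodes $c$ with $c^-=s$, and $s$ is \emph{terminal} if $h(s)=1$; terminal nodes have no proper extensions. A node is a record of a climb from height $0$ in finitely many steps. The set $T$ is countable. For $r\le s$ the \emph{segment} $(r,s]=\{u\in T: r<u\le s\}$ is finite, and with the notation $w(F)=\sum_{u\in F}w(u)$ for finite $F\subseteq T^*$ we have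
\begin{equation}\label{eq:tele}
w\bigl((r,s]\bigr)=h(s)-h(r).
\end{equation}
A \emph{ladder} from $s$ is a sequence $s=s_0<s_1<\dots<s_k$ in which each $s_{i+1}$ is a child of $s_i$ and $s_k$ is terminal. The tree is rich enough for the climbing argument:
\begin{equation}\label{eq:ladder}
\parbox{0.82\textwidth}{if $s$ is not terminal and $\varepsilon>0$, there is a ladder from $s$ with $w(s_i)<\varepsilon$ for all $i\ge1$.}
\end{equation}
Indeed, choose $k$ with $(1-h(s))/k<\varepsilon$ and append this rational number to $s$, one copy at a time, $k$ times.

Fix a non-trivial countable abelian group $A$. For $x\colon T^*\to A$ let $\operatorname{supp}x=\{r:x(r)\ne0\}$ and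
\[
\|x\|=\sup_{s\in T^*}w\bigl(\operatorname{supp}x\cap(\emptyset,s]\bigr)\in[0,1].
\]
As in the group of measurable sets in Section~\ref{sec:intro}, the norm is the size of the support, but the size is now measured along the worst branch.

\begin{lemma}\label{lem:norm}
The function $\|\cdot\|$ is a complete norm on the group $A^{T^*}$, and for $r\in T^*$
\begin{equation}\label{eq:loc}
\|x-y\|<w(r)\ \Longrightarrow\ x(r)=y(r).
\end{equation}
\end{lemma}

\begin{proof}
The inclusion $\operatorname{supp}(x+y)\subseteq\operatorname{supp}x\cup\operatorname{supp}y$ gives the triangle inequality, and $\operatorname{supp}(-x)=\operatorname{supp}x$ gives symmetry. If $x(r)\ne0$, the choice $s=r$ gives $\|x\|\ge w(r)>0$. This shows that $\|\cdot\|$ is a norm and proves \eqref{eq:loc}.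

Let $(x_n)$ be a Cauchy sequence. By \eqref{eq:loc} each sequence $(x_n(r))_n$ is eventually constant, with value $x(r)$, say. Let $\|x_n-x_m\|\le\varepsilon$ for $n,m\ge n_0$, and fix $n\ge n_0$ and $s\in T^*$. For large $m$ the functions $x_m$ and $x$ agree on the finite set $(\emptyset,s]$, so
\[
w\bigl(\operatorname{supp}(x_n-x)\cap(\emptyset,s]\bigr)=w\bigl(\operatorname{supp}(x_n-x_m)\cap(\emptyset,s]\bigr)\le\varepsilon .
\]
Hence $\|x_n-x\|\le\varepsilon$ for $n\ge n_0$.
\end{proof}

The group $A^{T^*}$ is not separable: $\emptyset$ has infinitely many children of weight at least $\frac12$, and the uncountably many functions supported on them are at mutual distance at least $\frac12$. We therefore let $F$ be the subgroup of finitely supported functions and let $K$ be its closure in $A^{T^*}$. Since $A$ and $T$ are countable, $F$ is countable (this is the only use of the countability of $A$), so $K$ is a Polish abelian group. By \eqref{eq:loc} each coordinate map $x\mapsto x(r)$ is locally constant, so $K$ is totally separated.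

The climbs are represented in $K$ as follows. For $a\in A$ and $s\in T$ let $a\chi_s\in F$ have the value $a$ on $(\emptyset,s]$ and $0$ elsewhere; thus $a\chi_\emptyset=0$. If $s'\le s$ and $a\neq0$, then $a\chi_s-a\chi_{s'}$ has support $(s',s]$, a subset of the single branch $(\emptyset,s]$, and \eqref{eq:tele} gives
\begin{equation}\label{eq:chi}
\|a\chi_s-a\chi_{s'}\|=h(s)-h(s').
\end{equation}
Along a branch distances add, as on a line. In particular the norm is not ultrametric on $K$: for $s=(\frac12)$ and $t=(\frac12,\frac12)$ both $a\chi_s$ and $a\chi_t-a\chi_s$ have norm $\frac12$, and their sum has norm $1$.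

\section{The subgroup $D$ and the group $G_A$}\label{sec:D}

We want to identify, for each $a$, all the points $a\chi_t$ with $t$ terminal, so $D$ must contain their differences.

\begin{example}\label{ex:two}
Let $t\ne t'$ be terminal, let $u$ be their longest common initial segment, and let $a\ne0$. Neither of $t,t'$ extends the other, so the support of $a\chi_t-a\chi_{t'}$ is the union of the non-empty segments $(u,t]$ and $(u,t']$. No branch meets both, and each has weight $1-h(u)$. Hence $\|a\chi_t-a\chi_{t'}\|=1-h(u)$: the distance depends only on the height at which the two climbs part. For the nodes $t_1=(\frac12,\frac12)$, $t_2=(\frac12,\frac14,\frac14)$, $t_3=(\frac13,\frac23)$ of Figure~\ref{fig:tree} the distance between $a\chi_{t_1}$ and $a\chi_{t_2}$ is $\frac12$, and both are at distance $1$ from $a\chi_{t_3}$. The two longest sides of the triangle are equal, as in an ultrametric space.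
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[dashed] (-2.6,4)--(3,4) node[right]{$h=1$};
\draw[dashed] (-2.6,0)--(3,0) node[right]{$h=0$};
\draw (0,0)--(-0.6,2);
\draw (0,0)--(1.4,1.33)--(2.2,4);
\draw[ultra thick] (-1.6,4)--(-0.6,2)--(0,3)--(0.3,4);
\fill (0,0) circle (2pt) node[below]{$\emptyset$};
\fill (-0.6,2) circle (2pt) node[left]{$(\frac12)$};
\fill (0,3) circle (2pt) node[right]{$(\frac12,\frac14)$};
\fill (1.4,1.33) circle (2pt) node[right]{$(\frac13)$};
\fill (-1.6,4) circle (2pt) node[above]{$t_1$};
\fill (0.3,4) circle (2pt) node[above]{$t_2$};
\fill (2.2,4) circle (2pt) node[above]{$t_3$};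
\end{tikzpicture}
\caption{Part of the tree $T$, with each node $s$ drawn at its height $h(s)$, so that the edge from $s^-$ to $s$ rises by the weight $w(s)$. The nodes $t_1=(\frac12,\frac12)$, $t_2=(\frac12,\frac14,\frac14)$, $t_3=(\frac13,\frac23)$ are terminal. The upper ends of the thick edges form the support of $a\chi_{t_1}-a\chi_{t_2}$; along either branch the thick edges rise by $\frac12$, which is the norm of this function.}
\label{fig:tree}
\end{figure}

The same holds for arbitrary finite sums, in spite of possible cancellation. For a finitely supported family $b=(b_t)$ of elements of $A$ indexed by the terminal nodes, put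
\[
d_b=\sum_tb_t\chi_t\in F,\qquad\text{that is,}\qquad d_b(r)=\sum_{t\ge r}b_t\quad(r\in T^*).
\]
Then $d_b+d_{b'}=d_{b+b'}$. If $r$ is not terminal, every terminal $t\ge r$ extends exactly one child of $r$. Grouping the terms accordingly gives a conservation law:
\begin{equation}\label{eq:flow}
d_b(r)=\sum_{c^-=r}d_b(c)\quad(r\in T^*\text{ not terminal}),\qquad \sum_tb_t=\sum_{c^-=\emptyset}d_b(c).
\end{equation}
Thus $d_b$ is a flow on the tree that cannot die out below height $1$, and so its norm is determined by the lowest point of its support.

\begin{lemma}\label{lem:ultra}
Let $b,b'$ be finitely supported families as above.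
\begin{enumerate}
\item[(i)] If $d_b\neq0$, then $\|d_b\|=\max\{1-h(r^-):r\in\operatorname{supp}d_b\}$.
\item[(ii)] $\|d_b+d_{b'}\|\le\max(\|d_b\|,\|d_{b'}\|)$.
\item[(iii)] If $\sum_tb_t\ne0$, then $\|d_b\|=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $r\in\operatorname{supp}d_b$. If $r$ is not terminal, \eqref{eq:flow} provides a child of $r$ in $\operatorname{supp}d_b$. Repeat this step. The nodes obtained are distinct and the support is finite, so the process stops, and it can stop only at a terminal node. This gives a ladder $r=r_0<\dots<r_k$ inside $\operatorname{supp}d_b$. Its nodes form the segment $(r^-,r_k]$, so $\|d_b\|\ge h(r_k)-h(r^-)=1-h(r^-)$.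

Conversely, let $s\in T^*$ be such that $(\emptyset,s]$ meets $\operatorname{supp}d_b$, and let $u$ be the least node in the intersection. The intersection lies in $(u^-,s]$, so its weight is at most $h(s)-h(u^-)\le1-h(u^-)$.

(ii) The sum is $d_{b+b'}$. If it is non-zero, (i) gives a node $r$ in its support with $\|d_{b+b'}\|=1-h(r^-)$. This $r$ lies in the support of $d_b$ or of $d_{b'}$, and (i) bounds $1-h(r^-)$ by the norm of that function.

(iii) By \eqref{eq:flow} some child $c$ of $\emptyset$ lies in $\operatorname{supp}d_b$, and (i) gives $\|d_b\|\ge1-h(\emptyset)=1$.
\end{proof}

Let $D_{\mathrm{fin}}=\{d_b:\sum_tb_t=0\}$, a subgroup of $F$, and let $D$ be its closure in $K$. The inequality in Lemma~\ref{lem:ultra}(ii) passes to limits, so the norm is ultrametric on $D$. Consequently the sets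
\[
D_n=\{d\in D:\|d\|\le2^{-n}\}\qquad(n\ge0)
\]
are subgroups. They are closed in $K$, and they are open in $D$ because a subgroup that contains a neighborhood of $0$ is open. Since norms are at most $1$, we have $D=D_0\supseteq D_1\supseteq\cdots$.

Define $G=G_A=K/D$, with quotient map $q$ and quotient norm $|\cdot|$. By Lemma~\ref{lem:quot}, $G$ is a Polish abelian group. If $A=\mathbb Z/2$, then $x+x=0$ for every $x\in K$, and the same identity holds in $G$. For $a\in A$ the element
\[
p_a=q(a\chi_t)\qquad(t\text{ terminal})
\]
does not depend on $t$, since $a\chi_t-a\chi_{t'}\in D_{\mathrm{fin}}$.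

\begin{proposition}\label{prop:discrete}
The map $a\mapsto p_a$ is a homomorphism $A\to G$ with $|p_a-p_{a'}|=1$ for $a\ne a'$. It embeds $A$ in $G$ as a closed discrete subgroup, and $G$ is non-trivial.
\end{proposition}

\begin{proof}
Fix a terminal $t$. The map $a\mapsto a\chi_t$ is additive, hence so is $a\mapsto p_a$, and it suffices to show $|p_a|=1$ for $a\ne0$. For $d\in D_{\mathrm{fin}}$ the function $a\chi_t-d$ has the form $d_b$ with $\sum_{t'}b_{t'}=a\neq0$, so $\|a\chi_t-d\|=1$ by Lemma~\ref{lem:ultra}(iii). By continuity this holds for all $d\in D$, so $|p_a|=1$. A set whose points are at mutual distance $1$ is discrete, and it is closed because its Cauchy sequences are eventually constant. As $A\neq\{0\}$, the group $G$ is non-trivial.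
\end{proof}

\begin{remark}
The condition $\sum_tb_t=0$ serves only to keep the points $p_a$ apart. The closure $D'$ of the group of all $d_b$ also carries an ultrametric norm, so $D'\neq K$ by the last sentence of Section~\ref{sec:K}, and the proofs in the next three sections apply to $K/D'$ without change; but $p_a$ becomes $0$ there.
\end{remark}

\section{Connectedness}\label{sec:conn}

For $a\in A\setminus\{0\}$ let $X_a$ be the closure of $\{a\chi_s:s\in T\}$ in $K$. The climbing argument of Section~\ref{sec:model} now ends at height $1$. We pass to the closure because the argument produces a limit point, which must belong to the space.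

\begin{lemma}\label{lem:climb}
Every non-empty relatively clopen set $U\subseteq X_a$ contains $a\chi_t$ for some terminal $t$.
\end{lemma}

\begin{proof}
Suppose that $U$ contains no such point, and put $V=X_a\setminus U$. Since $U$ is open and non-empty, there is $s_0\in T$ with $a\chi_{s_0}\in U$, and $s_0$ is not terminal. Suppose that $s_j$ is a non-terminal node with $a\chi_{s_j}\in U$. Take a ladder from $s_j$ as in \eqref{eq:ladder} with $\varepsilon=2^{-j}$. Under $s\mapsto a\chi_s$ its first node goes to $U$ and its last node to $V$. Let $v_{j+1}$ be its first node with $a\chi_{v_{j+1}}\in V$, and let $s_{j+1}=v_{j+1}^-$ be the preceding node of the ladder. Then $s_{j+1}\ge s_j$, the node $s_{j+1}$ is not terminal because it has a child, $a\chi_{s_{j+1}}\in U$, and by \eqref{eq:chi}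
\[
\|a\chi_{v_{j+1}}-a\chi_{s_{j+1}}\|=w(v_{j+1})<2^{-j}.
\]
The nodes $s_0\le s_1\le\cdots$ have non-decreasing heights bounded by $1$, so $(h(s_j))$ converges, and by \eqref{eq:chi} the sequence $(a\chi_{s_j})$ is Cauchy. As $K$ is complete, it has a limit $x\in X_a$, and the displayed estimate gives $a\chi_{v_j}\to x$ as well. Both $U$ and $V$ are closed in $X_a$, so $x\in U\cap V=\emptyset$, a contradiction.
\end{proof}

Since $0\in X_a$ and $\|a\chi_t\|=1$, every clopen neighborhood of $0$ in $K$ contains an element of norm $1$. So $K$, like $E$, is totally separated and not zero-dimensional.

\begin{proposition}\label{prop:conn}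
The group $G$ is connected.
\end{proposition}

\begin{proof}
First, $Y_a=q(X_a)$ is connected for each $a\neq0$. If $Y_a$ were the disjoint union of two non-empty relatively clopen sets, their preimages in $X_a$ would be non-empty and relatively clopen, so by Lemma~\ref{lem:climb} each would contain some $a\chi_t$ with $t$ terminal, and both sets would contain $p_a$. This is the only place where $D$ enters.

Each $Y_a$ contains $0=q(a\chi_\emptyset)$. A finite sum $Y_{a_1}+\dots+Y_{a_k}$ is a continuous image of the connected space $Y_{a_1}\times\dots\times Y_{a_k}$ and contains $0$, so the union $H$ of all such sums is connected, and $H+H\subseteq H$. For $r\in T^*$ and $a\ne0$ the function with value $a$ at $r$ and $0$ elsewhere equals $a\chi_r+(-a)\chi_{r^-}\in X_a+X_{-a}$. Every non-zero element of $F$ is a finite sum of such functions, so $H\supseteq q(F)$. Since $F$ is dense in $K$, the set $H$ is dense in $G$, and the closure of a connected set is connected.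
\end{proof}

\section{Paths are constant}\label{sec:paths}

Paths in $K$ are constant, since $K$ is totally separated, so it is enough to lift paths from $G$ to $K$. If $D$ were discrete, Lemma~\ref{lem:cover} would do this at once. It is not: by Example~\ref{ex:two}, terminal nodes that part near height $1$ give small non-zero elements of $D$. The subgroups $D_n$ factor $q$ into a tower of covering maps, and because they shrink, the successive lifts converge.

\begin{proposition}\label{prop:paths}
For every $A$, every path $\gamma\colon[0,1]\to G$ is constant.
\end{proposition}

\begin{proof}
Let $G_n=K/D_n$, with quotient map $q_n$ and quotient norm $|\cdot|_n$ as in Lemma~\ref{lem:quot}, so $G_0=G$. Let $\pi_n\colon G_{n+1}\to G_n$ be the surjective homomorphism with $\pi_n\circ q_{n+1}=q_n$. It is continuous because $|\pi_n(\xi)|_n\le|\xi|_{n+1}$, the infimum being taken over a larger subgroup, and it is open because $\pi_n(O)=q_n(q_{n+1}^{-1}(O))$. Its kernel $q_{n+1}(D_n)$ is discrete. Indeed, a non-zero element of the kernel is $q_{n+1}(d)$ with $d\in D_n\setminus D_{n+1}$. For $d'\in D_{n+1}$ the element $d-d'$ of $D$ is not in $D_{n+1}$, because $D_{n+1}$ is a subgroup, so $\|d-d'\|>2^{-n-1}$.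 Hence $|q_{n+1}(d)|_{n+1}\ge2^{-n-1}$.

Starting from $\gamma_0=\gamma$, Lemma~\ref{lem:cover} gives paths $\gamma_n$ in $G_n$ with $\pi_n\circ\gamma_{n+1}=\gamma_n$. For $\tau\in[0,1]$ choose $x_n(\tau)\in K$ with $q_n(x_n(\tau))=\gamma_n(\tau)$; no continuity is required of this choice. For $m\ge n$ both $x_m(\tau)$ and $x_n(\tau)$ represent $\gamma_n(\tau)$, so $x_m(\tau)-x_n(\tau)\in D_n$ has norm at most $2^{-n}$. Therefore $x_m(\tau)$ converges to some $x(\tau)\in K$, and $x(\tau)-x_n(\tau)\in D_n$ because $D_n$ is closed. Thus $q_n(x(\tau))=\gamma_n(\tau)$ for every $n$.

The map $x\colon[0,1]\to K$ is continuous. Fix $\tau$ and $n$. For $\tau'$ close to $\tau$ we have $|\gamma_n(\tau)-\gamma_n(\tau')|_n<2^{-n}$, so there is $d\in D_n$ with $\|x(\tau)-x(\tau')-d\|<2^{-n}$, and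
\[
\|x(\tau)-x(\tau')\|<2^{-n}+\|d\|\le2^{1-n}.
\]
So $x$ is a path in $K$, hence constant, and so is $\gamma=q\circ x$.
\end{proof}

The proof uses only that $K$ is complete and totally separated and that the balls $D_n$ are subgroups. The quotient $E/\ker\Sigma\cong\mathbb R$ shows that the last property cannot be dropped.

\section{Compact sets in the torsion case}\label{sec:compact}

Lemma~\ref{lem:cover} lifts paths and says nothing about other compact connected sets, so part (d) needs a different argument. A compact set $C\subseteq G$ is always the image of a compact set $L\subseteq K$, which is zero-dimensional by Lemma~\ref{lem:compact0}. This alone proves nothing, as $[0,1]$ is a continuous image of the Cantor set. What is needed is that $q$ maps clopen subsets of the lift to clopen subsets of $C$. We achieve this by enlarging $L$ to a compact set on which the fibers of $q$ are the cosets of a compact subgroup.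

\begin{lemma}\label{lem:lift}
For every non-empty compact $C\subseteq G$ there is a compact $L\subseteq K$ with $q(L)=C$.
\end{lemma}

\begin{proof}
For $k\ge0$ choose a finite set $C_k\subseteq C$ such that every point of $C$ is at distance less than $2^{-k}$ from a point of $C_k$. We define maps $\sigma_k\colon C_k\to K$ with $q(\sigma_k(c))=c$. Let $\sigma_0$ be any such map. Given $\sigma_k$ and $c\in C_{k+1}$, pick $c'\in C_k$ with $|c-c'|<2^{-k}$ and use Lemma~\ref{lem:quot} to choose $\sigma_{k+1}(c)\in q^{-1}(c)$ with $\|\sigma_{k+1}(c)-\sigma_k(c')\|<2^{-k}$. Let $L$ be the closure of $S=\bigcup_k\sigma_k(C_k)$. For $k>m$, following these choices backwards leads from a point of $\sigma_k(C_k)$ to a point of $\sigma_m(C_m)$ at distance less than $\sum_{j\ge m}2^{-j}=2^{1-m}$. So every point of $S$ is within $2^{1-m}$ of the finite set $\bigcup_{k\le m}\sigma_k(C_k)$. Hence $L$ is totally bounded and closed in the complete group $K$, and so compact. The set $q(L)$ lies in $C$ because $q(S)\subseteq C$ and $C$ is closed; it is compact and contains the dense subset $\bigcup_kC_k$ of $C$. Thus $q(L)=C$.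
\end{proof}

Two points of $L$ with the same image differ by an element of the compact set $D\cap(L-L)$. The next lemma places this set in a compact group. It is the only place where torsion is used.

\begin{lemma}\label{lem:theta}
If $A$ is a torsion group, every compact set $\Lambda\subseteq D$ is contained in a compact subgroup $\Theta$ of $D$.
\end{lemma}

\begin{proof}
Let $\Theta$ be the closure of the subgroup $\langle\Lambda\rangle$ generated by $\Lambda$, and fix $n$. The cosets of $D_n$ are open in $D$. So finitely many of them cover $\Lambda$, that is, the image of $\Lambda$ in $D/D_n$ is finite; and each of them meets the dense subgroup $D_{\mathrm{fin}}$, that is, $D_{\mathrm{fin}}$ maps onto $D/D_n$. An element of $D_{\mathrm{fin}}$ takes finitely many values in the torsion group $A$, so it has finite order. Hence $D/D_n$ is a torsion abelian group. A finitely generated torsion abelian group is finite, so the image of $\langle\Lambda\rangle$ in $D/D_n$ is finite: $\langle\Lambda\rangle$ lies in finitely many cosets of $D_n$. These cosets are closed, so they cover $\Theta$, and each has diameter at most $2^{-n}$. As $n$ was arbitrary, $\Theta$ is totally bounded and closed in $K$, hence compact.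
\end{proof}

The lemma fails for $A=\mathbb Z$. If $d=1\chi_t-1\chi_{t'}$ with $t\ne t'$ terminal, all non-zero multiples of $d$ have the same support and therefore the same norm, so the infinitely many multiples of $d$ are at mutual distance $\|d\|>0$ and lie in no compact set.

\begin{proposition}\label{prop:compact}
If $A$ is a torsion group, every compact set $C\subseteq G$ is zero-dimensional.
\end{proposition}

\begin{proof}
Let $C\ne\emptyset$, let $L$ be as in Lemma~\ref{lem:lift}, and let $\Theta\le D$ be a compact subgroup containing $\Lambda=D\cap(L-L)$. The set $M=L+\Theta$ is compact, $M+\Theta=M$, and $q(M)=C$ because $\Theta\subseteq D$. We claim that for $x,y\in M$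
\begin{equation}\label{eq:fiber}
q(x)=q(y)\iff x-y\in\Theta.
\end{equation}
The implication from right to left holds because $\Theta\subseteq D$. Conversely, write $x=l+\theta$ and $y=l'+\theta'$ with $l,l'\in L$ and $\theta,\theta'\in\Theta$, and let $x-y\in D$. Then $l-l'=(x-y)-(\theta-\theta')$ lies in $D\cap(L-L)\subseteq\Theta$, so $x-y\in\Theta$.

Let $B\subseteq M$ be relatively clopen. Then $B$ is compact, so $q(B)$ is compact. By \eqref{eq:fiber}, $M\cap q^{-1}(q(B))=B+\Theta$, and therefore $C\setminus q(B)=q(M\setminus(B+\Theta))$. Translation by $\theta\in\Theta$ is a homeomorphism of $M$ onto itself, so $B+\Theta=\bigcup_{\theta\in\Theta}(B+\theta)$ is open in $M$. Hence $M\setminus(B+\Theta)$ is compact, and so is its image $C\setminus q(B)$. Thus $q(B)$ is clopen in $C$.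

Finally let $\xi\in O$ with $O$ open in $C$, and pick $x\in M$ with $q(x)=\xi$. As a compact subspace of the totally separated group $K$, the space $M$ is zero-dimensional by Lemma~\ref{lem:compact0}, so there is a relatively clopen $B\subseteq M$ with $x\in B\subseteq q^{-1}(O)$. Then $q(B)$ is clopen in $C$ and $\xi\in q(B)\subseteq O$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $G_A=K/D$ is Polish by Lemma~\ref{lem:quot}, non-trivial by Proposition~\ref{prop:discrete} and connected by Proposition~\ref{prop:conn}; this is (a). Parts (b) and (c) are Propositions~\ref{prop:paths} and~\ref{prop:discrete}. Part (d) is Proposition~\ref{prop:compact}, together with the fact that a connected zero-dimensional metric space has at most one point. For $A=\mathbb Z/2$ the non-trivial group $G_A$ satisfies $\xi+\xi=0$, as noted in Section~\ref{sec:D}, so it has exponent $2$.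
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
For (i) take $G_{\mathbb Z/2}$; an arc is compact, connected and has more than one point. For (ii) take $G_A$ if $A$ is non-trivial and $G_{\mathbb Z/2}$ otherwise, and use (a), (c) and (d).

(iii) A countable product of Polish groups is a Polish group, a product of connected spaces is connected, and the product is non-trivial because $I\neq\emptyset$. A compact set $C\subseteq\prod_iG_{A_i}$ lies in $\prod_iC_i$, where $C_i$ is the projection of $C$ to $G_{A_i}$. Each $C_i$ is compact, hence zero-dimensional by (d). The sets $\prod_iB_i$ with $B_i$ clopen in $C_i$ and $B_i=C_i$ for all but finitely many $i$ form a clopen base of $\prod_iC_i$, and their traces on $C$ form a clopen base of $C$.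
\end{proof}

\begin{thebibliography}{9}
\bibitem{conf} \emph{International Conference},
\texttt{https://conf.msu.ru/\allowbreak file/\allowbreak event/\allowbreak 4733/\allowbreak eid4733\_attach\_\allowbreak 9fd5ab1e6bfd2c60a641\allowbreak 07f2a8a9e575371c88e3.pdf}
\end{thebibliography}
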